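\title{Maximal bottom of the spectrum does not characterize ellipsoids among Hilbert geometries}

\begin{abstract}
The bottom of the spectrum $\lambda_1(K)$ of the Hilbert geometry of a bounded open convex set $K\subset\mathbb{R}^n$ is at most $(n-1)^2/4$, the value taken by ellipsoids. We disprove, in every dimension $n\ge2$, the conjecture that equality forces $K$ to be an ellipsoid: equality holds for every convex set that is sufficiently $C^{2,\alpha}$-close to a ball, and a logarithmic modulus of continuity of the second derivatives is enough. The proof traps $K$ between two quadrics adapted to each point and absorbs the resulting errors into the remainder term of a one-dimensional Hardy inequality. We also show that $\lambda_1$ is upper semicontinuous and that it can be arbitrarily small on smooth, positively curved domains.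
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $n\ge2$, $N=n-1$, $|\cdot|$ is the Euclidean norm, and $K\subset\mathbb{R}^n$ is a bounded open convex set. For distinct $x,y\in K$, let the line through $x$ and $y$ meet $\partial K$ at $a$ and $b$, in the order $a,x,y,b$. The \emph{Hilbert metric} of $K$ is
\[
d_K(x,y)=\frac12\ln\frac{|b-x|\,|a-y|}{|b-y|\,|a-x|}.
\]
For $p\in K$ and $v\in\mathbb{R}^n\setminus\{0\}$, let $p^\pm=p\pm\tau_\pm v$, with $\tau_\pm>0$, be the two points where the line $p+\mathbb{R}v$ meets $\partial K$. The \emph{Finsler metric} of $K$ is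
\begin{equation}\label{eq:F}
F_K(p,v)=\frac{|v|}{2}\Big(\frac1{|p-p^-|}+\frac1{|p-p^+|}\Big)=\frac12\Big(\frac1{\tau_-}+\frac1{\tau_+}\Big),\qquad F_K(p,0)=0 .
\end{equation}
It is the infinitesimal form of $d_K$, being the derivative at $s=0$ of $d_K(p,p+sv)=\frac12\ln\frac{\tau_+(\tau_-+s)}{(\tau_+-s)\tau_-}$. The \emph{Hilbert measure} $\mu_K$ is the Busemann volume of $F_K$:
\[
d\mu_K=\sigma_K\,d\mathrm{Leb},\qquad \sigma_K(p)=\frac{\omega_n}{\mathrm{Leb}(B_p)},\qquad B_p=\{v:F_K(p,v)<1\},
\]
where $\omega_n$ is the volume of the Euclidean unit ball. The density rescales Lebesgue measure on each tangent space so that the unit ball of $F_K(p,\cdot)$ has volume $\omega_n$. For a linear form $l$ on the tangent space at $p$, put $\|l\|_K^*=\sup\{l(v):F_K(p,v)=1\}$. The \emph{bottom of the spectrum} of $K$ is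
\[
\lambda_1(K)=\inf_f\frac{\int_K(\|df_p\|_K^*)^2\,d\mu_K(p)}{\int_Kf^2\,d\mu_K},
\]
the infimum over all nonzero Lipschitz functions $f$ with compact support in $K$. It is the best constant in the Poincar\'e inequality of the geometry $(K,F_K,\mu_K)$.

Two cases can be computed by hand. If $K$ is an ellipsoid, its Hilbert geometry is hyperbolic space and $\lambda_1(K)=(n-1)^2/4$ (Section~\ref{sec:ball}). If $K$ is a simplex, its Hilbert geometry is a normed vector space and $\lambda_1(K)=0$ (Section~\ref{sec:usc}). By a theorem of Vernicos, the first case is extremal: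
\begin{equation}\label{eq:vernicos}
\lambda_1(K)\le\frac{(n-1)^2}{4}\qquad\text{for every bounded open convex }K\subset\mathbb{R}^n .
\end{equation}
This bound is the one result that we use without proof. The following conjecture, which we take from the survey \cite{survey}, asks whether it is rigid.

\begin{quote}
\textbf{Conjecture.} If $\lambda_1(K)=\frac{(n-1)^2}{4}$, then $K$ is an ellipsoid.
\end{quote}

The guess is a reasonable one. If the norms and the measure of a geometry differ from the hyperbolic ones by factors within $e^{\pm b}$, with $b$ a small constant, then the Rayleigh quotients may drop by a factor $e^{-Cb}$, and by \eqref{eq:vernicos} a deformation of the ball cannot raise $\lambda_1$. One expects a strict loss. Two facts defeat this expectation. First, on the ball the inequality $\lambda_1\ge N^2/4$ holds with room to spare: one can add a potential of order $(1+t)^{-2}$, where $t$ is the distance to the center. Second, for a domain with regular boundary the error $b$ is not constant. At depth $t$ the geometry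 sees only a boundary cap of Euclidean width about $e^{-t}$, on which the boundary is very nearly a quadric. If the error is a small multiple of $(1+t)^{-2}$, the spare room absorbs it.

To state the result, let $0\in K$, let $g(y)=\inf\{s>0:y\in sK\}$ be the gauge of $K$, so that $K=\{g<1\}$, and let $G=g^2$, which is positively $2$-homogeneous. When $G\in C^2(\mathbb{R}^n\setminus\{0\})$, put
\[
A_y=\tfrac12D^2G(y)\qquad(y\ne0),
\]
a symmetric bilinear form that depends only on $y/|y|$. It is constant exactly when $G$ is a quadratic form, that is, when $K$ is an ellipsoid centered at $0$. We write $\|B\|=\sup_{|v|=1}|B(v,v)|$ for symmetric bilinear forms, and we set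
\[
\omega(s)=\begin{cases}\big(1+\ln(2/s)\big)^{-2},&0<s\le2,\\ 1,&s\ge2,\end{cases}\qquad \omega(0)=0,\qquad \varepsilon_n=\frac1{1024\,(n+5)(n-1)^2}.
\]
The modulus $\omega$ is chosen so that $\omega(2e^{-r})=(1+r)^{-2}$ for $r\ge0$: it converts the width $e^{-t}$ into the rate $(1+t)^{-2}$.

\begin{theorem}\label{thm:main}
Suppose that $0\in K$, that $G\in C^2(\mathbb{R}^n\setminus\{0\})$, and that for all unit vectors $u\ne u'$
\begin{itemize}
\item[(i)] $\frac12|v|^2\le A_u(v,v)\le2|v|^2$ for all $v\in\mathbb{R}^n$;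
\item[(ii)] $\|A_u-A_{u'}\|\le\varepsilon\,\omega(|u-u'|)$, with $\varepsilon\le\varepsilon_n$.
\end{itemize}
Then $\lambda_1(K)=\frac{(n-1)^2}4$. If moreover $\varepsilon\le\varepsilon_n/2$, then for all Lipschitz $f$ with compact support in $K$,
\[
\int_K(\|df\|_K^*)^2\,d\mu_K\ \ge\ \int_K\Big(\frac{(n-1)^2}4+\frac1{16\,(1+t(p))^2}\Big)f^2\,d\mu_K,\qquad t(p)=\operatorname{artanh}g(p).
\]
\end{theorem}

When $K=-K$, the function $t$ is the distance to the origin: for $p=xq$ with $q\in\partial K$ and $0<x<1$, the chord has endpoints $\pm q$ and $d_K(0,p)=\frac12\ln\frac{1+x}{1-x}$.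

\begin{corollary}[The conjecture is false for every $n\ge2$]\label{cor:example}
For $n\ge2$ and all sufficiently small $\tau>0$, the set
\[
K_\tau=\Big\{y\ne0:\ |y|^2+\tau\,\frac{y_1^4}{|y|^2}<1\Big\}\cup\{0\}
\]
is a bounded open convex set, is not an ellipsoid, and satisfies $\lambda_1(K_\tau)=\frac{(n-1)^2}4$.
\end{corollary}

\begin{corollary}\label{cor:holder}
For each $\alpha\in(0,1]$ there is $r(n,\alpha)>0$ such that every set $K=\{s\theta:\theta\in S^{n-1},\ 0\le s<\rho(\theta)\}$ with $\|\rho-1\|_{C^{2,\alpha}(S^{n-1})}\le r(n,\alpha)$ is convex and satisfies $\lambda_1(K)=\frac{(n-1)^2}4$.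
\end{corollary}

\begin{proposition}\label{prop:usc}
\begin{itemize}
\item[(a)] $\lambda_1$ is upper semicontinuous for Hausdorff convergence. Hence the equality set $\{\lambda_1=\frac{(n-1)^2}4\}$ is closed in the space of bounded open convex sets.
\item[(b)] There are bounded open convex sets with smooth, positively curved boundary and $\lambda_1$ arbitrarily close to $0$.
\end{itemize}
\end{proposition}

Thus the equality set is closed and contains a full $C^{2,\alpha}$-neighborhood of the ball, but by (b) smoothness and positive curvature alone do not force equality: some closeness to an ellipsoid has to be assumed.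

Section~\ref{sec:quadrics} explains how a quadric bounds $F_K$ and $\sigma_K$ at a point. Section~\ref{sec:ball} treats the ball and isolates the one-dimensional inequality. Section~\ref{sec:rays} derives Theorem~\ref{thm:main} from a pointwise comparison estimate, which is proved in Sections~\ref{sec:osc} and~\ref{sec:sandwich}. The last two sections prove the corollaries and Proposition~\ref{prop:usc}.

\section{Bounding the Finsler norm by quadrics}\label{sec:quadrics}

We begin with three facts that follow from the definitions. First, $F_K(p,\cdot)$ is even and positively homogeneous, so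
\begin{equation}\label{eq:dual}
|l(v)|\le\|l\|_K^*\,F_K(p,v)\qquad\text{for all }v .
\end{equation}
Second, $\operatorname{dist}(p,\partial K)\le|p-p^\pm|\le\operatorname{diam}K$, so $F_K$ is comparable to $|\cdot|$ on compact subsets of $K$; for compactly supported $f$ it therefore does not matter whether ``Lipschitz'' refers to $d_K$ or to $|\cdot|$, and both integrals in the Rayleigh quotient are finite. By Rademacher's theorem, $df_p$ exists for almost every $p$. Third, Rayleigh quotients do not depend on coordinates. If $\Phi$ is a diffeomorphism and $F_K(p,v)=F'(\Phi(p),D\Phi_pv)$ for a field of norms $F'$, then $D\Phi_p$ maps $B_p$ onto the unit ball of $F'$ at $\Phi(p)$, so $\sigma_K(p)=|\det D\Phi_p|\,\sigma'(\Phi(p))$; thus $\Phi$ carries $\mu_K$ to the Busemann volume of $F'$, and it carries dual norms to dual norms. Since $\tau_\pm$ are unchanged by affine bijections, $\lambda_1$ is an affine invariant.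

Formula \eqref{eq:F} involves the reciprocals of the exit times, so it is convenient to parametrize the line through $p$ as $p+v/\nu$. For $\nu\ne0$, the point $p+v/\nu$ lies outside $K$ if and only if $1/\nu\ge\tau_+$ or $1/\nu\le-\tau_-$, that is,
\begin{equation}\label{eq:IK}
p+v/\nu\notin K\iff\nu\in I_K:=[-1/\tau_-,\,1/\tau_+],\qquad\text{and }I_K\text{ has length }2F_K(p,v).
\end{equation}
In this parameter the part of the line outside $K$ is a single compact interval, the point at infinity being the value $\nu=0$. The same description makes sense for a quadric, bounded or not; we shall need this, because one of our comparison quadrics is typically unbounded.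

Let $Q$ be a quadratic form on $\mathbb{R}^n\times\mathbb{R}\ni(y,w)$, let $Q(\cdot,\cdot)$ be its symmetric bilinear form, and let $\det Q$ be the determinant of its matrix in the standard basis. Recall that $Q$ has signature $(1,n)$ if it is diagonalized with one positive and $n$ negative squares. By Sylvester's law of inertia, if in addition $Q(P)>0$, then $Q$ is negative definite on $P^\perp=\{X:Q(P,X)=0\}$.

\begin{lemma}\label{lem:quadric}
Let $Q$ have signature $(1,n)$, let $p\in K$ and $P=(p,1)$, and assume $Q(P)>0$. For $v\in\mathbb{R}^n$ put $V=(v,0)$ and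
\[
F_Q(v)^2=\frac{Q(P,V)^2-Q(P)\,Q(V)}{Q(P)^2},\qquad \sigma_Q=\frac{|\det Q|^{1/2}}{Q(P)^{(n+1)/2}} .
\]
Then $F_Q^2$ is a positive definite quadratic form in $v$ with determinant $\sigma_Q^2$, and:
\begin{itemize}
\item[(a)] if $Q(y,1)>0$ for all $y\in K$, then $F_Q\le F_K(p,\cdot)$ and $\sigma_Q\le\sigma_K(p)$;
\item[(b)] if $Q(y,1)>0$ implies $y\in K$, then $F_K(p,\cdot)\le F_Q$ and $\sigma_K(p)\le\sigma_Q$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $v\ne0$ and write $V=\lambda P+V'$ with $V'\in P^\perp$. Since $V$ is not a multiple of $P$, we have $V'\ne0$, and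
\[
Q(P,V)^2-Q(P)Q(V)=\lambda^2Q(P)^2-Q(P)\big(\lambda^2Q(P)+Q(V')\big)=-Q(P)Q(V')>0 .
\]
So $F_Q^2$ is positive definite. For the determinant, use the basis $(e_1,0),\dots,(e_n,0),P$, which is obtained from the standard one by a triangular matrix of determinant $1$. In this basis $Q$ has a block matrix with an $n\times n$ block $M$, a column $m$ and the corner entry $c=Q(P)$, and the Schur complement formula gives $\det Q=c\det(M-mm^T/c)$. The matrix of $F_Q^2$ is $(mm^T-cM)/c^2=-c^{-1}(M-mm^T/c)$, whose determinant has absolute value $c^{-n}|\det Q|/c=\sigma_Q^2$.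

The polynomial $\nu\mapsto Q(\nu P+V)=\nu^2Q(P)+2\nu Q(P,V)+Q(V)$ has positive leading coefficient and roots at distance $2F_Q(v)$ from each other. Hence $J_Q=\{\nu:Q(\nu P+V)\le0\}$ is a compact interval of length $2F_Q(v)$. For $\nu\ne0$ we have $Q(\nu P+V)=\nu^2Q(p+v/\nu,1)$. In case (a), $\nu\in J_Q\setminus\{0\}$ forces $p+v/\nu\notin K$, so $J_Q\setminus\{0\}\subset I_K$ by \eqref{eq:IK}. In case (b), $\nu\in I_K\setminus\{0\}$ forces $Q(p+v/\nu,1)\le0$, so $I_K\setminus\{0\}\subset J_Q$. Comparing lengths gives the inequalities for $F$. Finally, $\{F_Q<1\}$ is an ellipsoid of volume $\omega_n/\sigma_Q$; it contains $B_p$ in case (a) and is contained in $B_p$ in case (b).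
\end{proof}

\section{The ball, and the room in its Poincar\'e inequality}\label{sec:ball}

Let $K$ be the unit ball and $Q_0(y,w)=w^2-|y|^2$. Both hypotheses of Lemma~\ref{lem:quadric} hold, and $Q_0(P)=1-|p|^2$, $Q_0(P,V)=-p\cdot v$, $Q_0(V)=-|v|^2$. Therefore
\[
F_K(p,v)^2=\frac{(p\cdot v)^2+(1-|p|^2)|v|^2}{(1-|p|^2)^2},\qquad\sigma_K(p)=(1-|p|^2)^{-(n+1)/2}.
\]
Put $p=x\theta$ with $\theta\in S^{n-1}$ and $x=\tanh t$. The radial vector $\partial_tp=(1-x^2)\theta$ has $F_K^2=x^2+(1-x^2)=1$. A vector $xu$ with $u\perp\theta$ has $F_K^2=x^2|u|^2/(1-x^2)=\sinh^2t\,|u|^2$, and the two kinds of vectors are orthogonal for the quadratic form $F_K^2$. The metric is $dt^2+\sinh^2t\,d\theta^2$, the hyperbolic metric in polar coordinates. Since $dx=(1-x^2)\,dt$,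
\begin{equation}\label{eq:sinh}
(1-x^2)^{-(n+1)/2}x^{n-1}\,dx=\Big(\frac{x}{\sqrt{1-x^2}}\Big)^{n-1}dt=S(t)\,dt,\qquad S(t):=\sinh^Nt,
\end{equation}
so $d\mu_K=S(t)\,dt\,d\theta$. If $\varphi_\theta(t)=f(\theta\tanh t)$, then $|\varphi_\theta'|\le\|df\|_K^*$ by \eqref{eq:dual}, and a lower bound for $\lambda_1$ follows from a lower bound for $\int\varphi'^2S\,dt\big/\!\int\varphi^2S\,dt$ on each ray.

Such a bound comes from completing a square. For any $C^1$ function $h$, the inequality $(\varphi'+h\varphi)^2\ge0$ reads $\varphi'^2\ge-h(\varphi^2)'-h^2\varphi^2$. Multiply by a $C^1$ weight $W$ with $W(0)=0$ and integrate by parts; if $\varphi$ is Lipschitz on $[0,\infty)$ with bounded support, the boundary terms vanish and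
\begin{equation}\label{eq:square}
\int_0^\infty\varphi'^2W\,dt\ \ge\ \int_0^\infty\big(h'W+hW'-h^2W\big)\varphi^2\,dt .
\end{equation}
The weight $S$ satisfies $S'=N\coth t\cdot S\ge NS$. With the constant $h=N/2$, the bracket is at least $(Nh-h^2)S=\frac{N^2}4S$. This proves $\lambda_1\ge N^2/4$ for the ball, hence for all ellipsoids by affine invariance, and equality holds by \eqref{eq:vernicos}.

A nonconstant $h$ does better. Writing $h=\frac N2+k$, we have $h'+Nh-h^2=\frac{N^2}4+k'-k^2$. The choice $k=-c/(1+t)$ gives $k'-k^2=(c-c^2)/(1+t)^2$, which is largest for $c=\frac12$.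

\begin{lemma}[Hardy inequality]\label{lem:hardy}
Let $W\in C^1([0,\infty))$ satisfy $W(0)=0$, $W\ge0$ and $W'\ge NW$. For every Lipschitz function $\varphi$ on $[0,\infty)$ with bounded support,
\[
\int_0^\infty\varphi'^2W\,dt\ \ge\ \int_0^\infty\Big(\frac{N^2}4+\frac1{4(1+t)^2}\Big)\varphi^2W\,dt .
\]
\end{lemma}

\begin{proof}
Take $h=\frac N2-\frac1{2(1+t)}$ in \eqref{eq:square}. Since $N\ge1$, we have $h\ge0$, so $hW'\ge NhW$, and the bracket is at least $(h'+Nh-h^2)W=\big(\frac{N^2}4+\frac1{4(1+t)^2}\big)W$.
\end{proof}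

For the disc, $N=1$ and $h=\frac{t}{2(1+t)}$, and the lemma says that $\int\varphi'^2\sinh t\,dt\ge\frac14\int\big(1+(1+t)^{-2}\big)\varphi^2\sinh t\,dt$. The factor $1+(1+t)^{-2}$ is the room that we shall spend. For a domain that is only close to a ball, we will know the two integrals up to a factor: the energy will be bounded below with a weight $Se^{-b}$ and the mass bounded above with a weight $Se^{b}$. The next lemma says how large $b$ may be.

\begin{lemma}\label{lem:absorb}
Let $\beta\ge0$, $b(t)=\beta(1+t)^{-2}$, and let $\varphi$ be Lipschitz on $[0,\infty)$ with bounded support. Then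
\[
\int_0^\infty\varphi'^2Se^{-b}\,dt\ \ge\ \int_0^\infty\psi\,\varphi^2Se^{b}\,dt
\]
holds with $\psi=\frac{N^2}4$ if $\beta\le\frac1{4N^2}$, and with $\psi=\frac{N^2}4+\frac1{16(1+t)^2}$ if $\beta\le\frac1{8N^2}$.
\end{lemma}

\begin{proof}
The weight $W=Se^{-b}$ vanishes at $0$ and $W'=(N\coth t-b')W\ge NW$ on $(0,\infty)$ because $b'\le0$. By Lemma~\ref{lem:hardy}, it suffices to show that $\psi e^{2b}\le\frac{N^2}4+\frac1{4(1+t)^2}$. In both cases $2b\le1$, and $e^s-1\le2s$ on $[0,1]$ by convexity and $e-1<2$; hence $\frac{N^2}4(e^{2b}-1)\le N^2b$. If $\beta\le\frac1{4N^2}$, then $N^2b\le\frac1{4(1+t)^2}$, which is the first case. If $\beta\le\frac1{8N^2}$, then $N^2b\le\frac1{8(1+t)^2}$ and $e^{2b}\le e^{1/4}<2$, so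
\[
\Big(\frac{N^2}4+\frac1{16(1+t)^2}\Big)e^{2b}\le\frac{N^2}4+\frac1{8(1+t)^2}+\frac1{8(1+t)^2}.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:rate}
The first inequality of Lemma~\ref{lem:absorb} fails for $b=\beta(1+t)^{-\gamma}$ with $0\le\gamma<2$, however small $\beta>0$ is. Write $S=2^{-N}e^{Nt}m$ with $m=(1-e^{-2t})^N$, and $\varphi=e^{-Nt/2}\chi_T$ with $\chi_T(t)=\chi(t/T)$ for a fixed nonzero smooth $\chi$ supported in $[1,2]$. Expanding $(\chi_T'-\frac N2\chi_T)^2$ and integrating the cross term by parts, $2^N$ times the left side minus the right side equals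
\[
\int\chi_T'^2\,me^{-b}\,dt+\frac N2\int\chi_T^2\,(me^{-b})'\,dt-\frac{N^2}4\int\chi_T^2\,m\,(e^b-e^{-b})\,dt .
\]
As $T\to\infty$, the first term is $O(T^{-1})$, the second is $O(T^{-1}+T^{-\gamma})$, and the third is at most $-cT^{1-\gamma}$ with $c>0$, so the sum becomes negative. This is why the method asks for the modulus $\omega$ in (ii).
\end{remark}

\section{Reduction to rays}\label{sec:rays}

From now on $K$ satisfies the hypotheses of Theorem~\ref{thm:main}. Euler's identity $DG(y)y=2G(y)$ and its derivative $D^2G(y)(y,\cdot)=DG(y)$ give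
\begin{equation}\label{eq:euler}
DG(y)=2A_y(y,\cdot),\qquad G(y)=A_y(y,y).
\end{equation}
No single ellipsoid approximates $K$ near all of its boundary. But the argument for the ball used one ray at a time, so we may use a different ellipsoid on each ray. For $\theta\in S^{n-1}$, let $q=q(\theta)=\rho(\theta)\theta$ be the boundary point in direction $\theta$, and let
\[
A=A_\theta=A_q,\qquad E=\{y:A(y,y)<1\}.
\]
By \eqref{eq:euler}, $G$ and $y\mapsto A(y,y)$ have the same value $1$, the same differential $2A(q,\cdot)$ and the same second derivative $2A$ at $q$: the ellipsoid $E$ osculates $K$ at $q$. At $p=xq$, Lemma~\ref{lem:quadric} applied to $w^2-A(y,y)$ shows that the Hilbert measure of $E$ has density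
\[
\sigma_0(p)=(\det A_\theta)^{1/2}(1-x^2)^{-(n+1)/2},
\]
and that $(1-x^2)F_E(p,q)=1$. The geometric content of the theorem is that $K$ has nearly the same data on this ray.

\begin{proposition}\label{prop:compare}
Let $\kappa=128\,\varepsilon$. Let $\theta\in S^{n-1}$, $0<x<1$, $p=xq(\theta)$, $\delta=1-x$ and $\eta=\kappa\,\omega(\sqrt\delta)$. Then
\[
e^{-2(n+1)\eta}\le\frac{\sigma_K(p)}{\sigma_0(p)}\le e^{2(n+1)\eta}\qquad\text{and}\qquad(1-x^2)\,F_K(p,q)\le e^{4\eta}.
\]
\end{proposition}

The scale $\sqrt\delta$ can be read off the ball: the shortest chord through $p$ is the one orthogonal to the radius, and it meets the sphere at distance $\sqrt{2\delta}$ from $q$. In the directions transverse to the ray, $F_K(p,\cdot)$ is governed by the boundary at that distance from $q$, where (ii) lets the second derivatives differ from those at $q$ by about $\varepsilon\,\omega(\sqrt\delta)$.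

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:compare}]
Parametrize $K\setminus\{0\}$ by $p=xq(\theta)$ with $x=\tanh t=g(p)$, $t>0$; then $t=t(p)$ and $\partial_tp=(1-x^2)q$. In polar coordinates $d\mathrm{Leb}=\rho^nx^{n-1}\,dx\,d\theta$, so \eqref{eq:sinh} gives
\[
\sigma_0\,d\mathrm{Leb}=c(\theta)\,S(t)\,dt\,d\theta,\qquad c(\theta)=\rho(\theta)^n(\det A_\theta)^{1/2}.
\]
The choice of ellipsoid enters only through the factor $c(\theta)$, which is constant on each ray. Next, $\delta=1-\tanh t=2e^{-2t}/(1+e^{-2t})\le2e^{-2t}$. Since $\omega$ is nondecreasing and $\sqrt2e^{-t}\le2$,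
\[
\eta\le\kappa\,\omega(\sqrt2e^{-t})=\kappa\,(1+\ln\sqrt2+t)^{-2}\le\kappa\,(1+t)^{-2}.
\]
Put $\beta=(2n+10)\kappa$ and $b(t)=\beta(1+t)^{-2}$, so that $(2n+10)\eta\le b$.

Let $f$ be Lipschitz with compact support in $K$, and $\varphi_\theta(t)=f(q(\theta)\tanh t)$. Each $\varphi_\theta$ is Lipschitz on $[0,\infty)$ and has bounded support, since $\max_{\operatorname{supp}f}g<1$. By Rademacher's and Fubini's theorems, for almost every $\theta$ the function $f$ is differentiable at almost every point of the ray. At such a point, \eqref{eq:dual} and Proposition~\ref{prop:compare} give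
\[
|\varphi_\theta'(t)|=|df_p(\partial_tp)|\le\|df_p\|_K^*\,(1-x^2)F_K(p,q)\le e^{4\eta}\,\|df_p\|_K^* .
\]
Thus $(\|df_p\|_K^*)^2\sigma_K\ge e^{-8\eta-2(n+1)\eta}\varphi_\theta'^2\sigma_0\ge e^{-b}\varphi_\theta'^2\sigma_0$, and $\sigma_K\le e^{b}\sigma_0$. For every continuous $\psi\ge0$ on $[0,\infty)$ we obtain
\begin{align*}
\int_K(\|df\|_K^*)^2\,d\mu_K&\ge\int_{S^{n-1}}c(\theta)\int_0^\infty\varphi_\theta'^2\,Se^{-b}\,dt\,d\theta,\\
\int_K\psi(t(p))f^2\,d\mu_K&\le\int_{S^{n-1}}c(\theta)\int_0^\infty\psi\,\varphi_\theta^2\,Se^{b}\,dt\,d\theta .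
\end{align*}
Now $\beta=256(n+5)\varepsilon$, so $\varepsilon\le\varepsilon_n$ means $\beta\le\frac1{4N^2}$, and $\varepsilon\le\varepsilon_n/2$ means $\beta\le\frac1{8N^2}$; this is where the value of $\varepsilon_n$ comes from. Lemma~\ref{lem:absorb}, applied on each ray, gives $\int_K(\|df\|_K^*)^2d\mu_K\ge\int_K\psi f^2d\mu_K$ with $\psi=\frac{N^2}4$ in the first case and $\psi=\frac{N^2}4+\frac1{16(1+t)^2}$ in the second. The first case gives $\lambda_1(K)\ge N^2/4$, and equality follows from \eqref{eq:vernicos}. The second case is the last assertion of the theorem.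
\end{proof}

\section{Distance from the osculating ellipsoid}\label{sec:osc}

Fix $\theta$, and with it $q$, $A$ and $E$. Put
\[
\ell(y)=A(q,y),\qquad z=z(y)=1-\ell(y),\qquad R(y)=G(y)-A(y,y).
\]
The hyperplane $\{z=0\}$ is tangent to both $K$ and $E$ at $q$, and $z$ is the height above it on the side of the origin. The function $R$ measures the discrepancy between $K$ and $E$. We bound it in terms of $z$ alone, because a polynomial of degree two in $z$ can be added to the equation of $E$ without leaving the class of quadrics.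

We need two properties of $\omega$. On $(0,2)$ we have $\frac{d\ln\omega}{d\ln s}=\frac2{1+\ln(2/s)}\in(0,2]$, and $\omega$ is constant on $[2,\infty)$. Hence $\omega$ is continuous and nondecreasing, $\omega(s)/s^2$ is nonincreasing, and so
\begin{equation}\label{eq:omega}
\omega(cs)\le c^2\omega(s)\qquad(c\ge1,\ s>0).
\end{equation}

\begin{lemma}\label{lem:R}
For all $y\in K\cup E$ we have $z(y)>0$ and $|R(y)|\le\kappa\,z\,\omega(\sqrt z)$.
\end{lemma}

\begin{proof}
We first prove that for all $y\in\mathbb{R}^n$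
\begin{align}
G(y)&\ge1-2z+\tfrac12|y-q|^2,\label{eq:T1}\\
|R(y)|&\le\varepsilon\,\omega\big(2\sqrt2\,|y-q|\big)\,|y-q|^2.\label{eq:T2}
\end{align}
Both sides of each inequality are continuous in $y$. The segment $[q,y]$ avoids $0$ unless $y$ lies on the ray $\{-sq:s\ge0\}$, whose complement is dense because $n\ge2$. So we may assume $0\notin[q,y]$ and use Taylor's formula with integral remainder along $w_s=q+s(y-q)$, $0\le s\le1$.

For \eqref{eq:T1}, we have $G(q)=1$ and $DG(q)(y-q)=2\ell(y)-2=-2z$, and the remainder $\int_0^1(1-s)\,2A_{w_s}(y-q,y-q)\,ds$ is at least $\frac12|y-q|^2$ by the lower bound in (i). For \eqref{eq:T2}, both $R$ and $DR$ vanish at $q$ and $D^2R(w)=2(A_w-A_\theta)$, so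
\[
R(y)=\int_0^1(1-s)\,2\,(A_{w_s}-A_\theta)(y-q,y-q)\,ds .
\]
For $w\ne0$, write $\frac w{|w|}-\frac q{|q|}=\frac{w-q}{|q|}+w\big(\frac1{|w|}-\frac1{|q|}\big)$. The second term has norm $\big||q|-|w|\big|/|q|$, so the sum has norm at most $2|w-q|/|q|$. The upper bound in (i) gives $1=A(q,q)\le2|q|^2$; this is its only use. Hence $\big|\frac{w_s}{|w_s|}-\theta\big|\le2\sqrt2\,|y-q|$, and \eqref{eq:T2} follows from (ii), the monotonicity of $\omega$ and $\int_0^12(1-s)\,ds=1$.

Next, $|y-q|^2<4z$ on $K\cup E$; in particular $z>0$. For $y\in K$, this is \eqref{eq:T1} with $G(y)<1$. For $y\in E$, the lower bound in (i) gives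
\[
\tfrac12|y-q|^2\le A(y-q,y-q)=A(y,y)-2\ell(y)+1<2z .
\]
Inserting this in \eqref{eq:T2} and using \eqref{eq:omega} with $c=4\sqrt2$, we get $|R(y)|\le4\varepsilon z\,\omega(4\sqrt2\sqrt z)\le128\,\varepsilon z\,\omega(\sqrt z)$.
\end{proof}

\section{Two quadrics adapted to a point}\label{sec:sandwich}

Let $p=xq$, $\delta=1-x=z(p)$ and $\eta=\kappa\,\omega(\sqrt\delta)$ be as in Proposition~\ref{prop:compare}. Since $\varepsilon\le\varepsilon_n$,
\[
\eta\le\kappa\le\frac1{8(n+5)(n-1)^2}<\frac14 .
\]
Lemma~\ref{lem:quadric} requires inclusions that hold on all of $K$, while the error must be of order $\eta$, which is the relative size of the bound on $R$ only at heights $z\lesssim\delta$. At heights of order one, $|R|$ may be as large as $\varepsilon$, far larger than $\eta$ when $p$ is near the boundary, so a linear majorant $\eta z$ is not available. The remedy is a quadratic term that is harmless at height $\delta$ and large above it: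
\begin{equation}\label{eq:majorant}
\kappa\,z\,\omega(\sqrt z)\le\eta\Big(z+\frac{z^2}\delta\Big)\qquad(z>0).
\end{equation}
Indeed, if $z\le\delta$ then $\omega(\sqrt z)\le\omega(\sqrt\delta)$, and if $z\ge\delta$ then $\omega(\sqrt z)\le\frac z\delta\,\omega(\sqrt\delta)$ by \eqref{eq:omega}. Homogenizing $1-A(y,y)\pm\eta(z+z^2/\delta)$, we define quadratic forms on $\mathbb{R}^n\times\mathbb{R}$ by
\[
Q_0(y,w)=w^2-A(y,y),\qquad Q_\pm(y,w)=Q_0(y,w)\pm\eta\Big(\zeta w+\frac{\zeta^2}\delta\Big),\qquad\zeta=w-\ell(y).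
\]
For $w=1$ we have $\zeta=z(y)$.

To see these quadrics, take $n=2$, $A=I$ and $q=(0,1)$. Then $1-y_2^2=z(2-z)$, and
\[
Q_\pm(y,1)>0\iff y_1^2<(2\pm\eta)\,z-\Big(1\mp\frac\eta\delta\Big)z^2 .
\]
Both conics are tangent to the unit circle at $q$, with curvature changed by the factor $(1\pm\frac\eta2)^{-1}$. Near the boundary $\eta/\delta$ is large if $\varepsilon>0$, since $\omega(\sqrt\delta)$ tends to $0$ only logarithmically. Then $\{Q_->0\}$ is a small ellipse, of height $(2-\eta)/(1+\eta/\delta)$, and $\{Q_+=0\}$ is a hyperbola (Figure~\ref{fig:conics}). Globally, the two conics are far from the circle and from each other. Lemma~\ref{lem:algebra} shows that, seen from $p$, they are nevertheless within a relative error $O(\eta)$ of it.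

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\draw[gray] (-2,0)--(2,0) node[right,black]{$z=0$};
\draw[thick] (0,1) circle (1);
\draw[dashed] (0,0.3) ellipse (0.52 and 0.3);
\draw[dashed,domain=-1.25:1.25,samples=60] plot ({1.1*sinh(\x)},{1.1*(cosh(\x)-1)});
\fill (0,0) circle (0.02) node[below]{$q$};
\fill (0,0.1) circle (0.02) node[above]{$p$};
\fill (0,1) circle (0.02) node[above]{$0$};
\node at (0,0.72) {$Q_-=0$};
\node[right] at (1.78,0.98) {$Q_+=0$};
\node at (0.9,1.8) {$\partial E$};
\end{tikzpicture}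
\caption{The comparison conics at a point $p$ at height $\delta$ above the tangent line at the boundary point $q$, in the plane, when the osculating ellipse $E$ is the unit disc. Here $\delta=0.1$ and $\eta=0.2$ (an exaggerated value). The convex set $K$, not drawn, contains the inner ellipse and lies above the branch of hyperbola.}\label{fig:conics}
\end{figure}

\begin{lemma}\label{lem:sandwich}
\begin{itemize}
\item[(a)] If $y\in K$, then $Q_+(y,1)>0$.
\item[(b)] If $Q_-(y,1)>0$, then $y\in K$.
\end{itemize}
\end{lemma}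

\begin{proof}
(a) By Lemma~\ref{lem:R} and \eqref{eq:majorant}, $1-A(y,y)=1-G(y)+R(y)\ge1-G(y)-\eta(z+z^2/\delta)$. Hence $Q_+(y,1)\ge1-G(y)>0$.

(b) To apply Lemma~\ref{lem:R}, we first show that $y\in E$. Suppose $z\le0$. The Cauchy--Schwarz inequality for $A$ and $A(q,q)=1$ give $A(y,y)\ge\ell(y)^2=(1+|z|)^2$, so $1-A(y,y)\le-2|z|$. Also $-\eta(z+z^2/\delta)\le\eta|z|$. Then $Q_-(y,1)\le-(2-\eta)|z|\le0$, a contradiction. So $z>0$, and $A(y,y)<1-\eta(z+z^2/\delta)<1$ gives $y\in E$. By Lemma~\ref{lem:R} and \eqref{eq:majorant}, $G(y)=A(y,y)+R(y)\le A(y,y)+\eta(z+z^2/\delta)<1$. This direction is the reason why Lemma~\ref{lem:R} is stated on $E$ as well as on $K$.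
\end{proof}

\begin{lemma}\label{lem:algebra}
Let $P=(p,1)$ and $V=(q,0)$. The forms $Q_\pm$ have signature $(1,n)$, and
\begin{gather*}
|\det Q_\pm|=\Big(1\pm\frac\eta2\Big)^2\det A,\qquad Q_\pm(P)=(1-x^2)\Big(1\pm\frac{2\eta}{1+x}\Big)>0,\\
Q_\pm(P,V)^2-Q_\pm(P)Q_\pm(V)=\Big(1\pm\frac\eta2\Big)^2 .
\end{gather*}
\end{lemma}

\begin{proof}
Write $y=\ell(y)q+y'$ with $A(q,y')=0$, and put $\zeta'=w+\ell(y)$. Then $w^2-\ell(y)^2=\zeta\zeta'$ and $w=\frac12(\zeta+\zeta')$, so $Q_0=-A(y',y')+\zeta\zeta'$ and
\[
Q_\pm=-A(y',y')+a_\pm\,\zeta\zeta'\pm\eta\Big(\frac12+\frac1\delta\Big)\zeta^2,\qquad a_\pm=1\pm\frac\eta2>0 .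
\]
A binary form $a\zeta\zeta'+a'\zeta^2$ has determinant $-a^2/4$ in the coordinates $(\zeta,\zeta')$, whatever $a'$ is: the large coefficient $\eta/\delta$ does not enter. For $a\ne0$ the form has signature $(1,1)$, and $-A(y',y')$ contributes $n-1$ negative squares, so $Q_\pm$ has signature $(1,n)$. The ratio of the determinants of two quadratic forms does not depend on the basis. In the coordinates $(y',\zeta,\zeta')$ we read $\det Q_\pm/\det Q_0=a_\pm^2$, and $|\det Q_0|=\det A$ in the standard basis.

At $P$ we have $w=1$, $\zeta=\delta$ and $A(p,p)=x^2$, so $Q_\pm(P)=1-x^2\pm2\eta\delta$, and $1-x^2=(1+x)\delta$; positivity follows from $2\eta<\frac12$. Finally, $P$ and $V$ form a basis of the plane $\{y'=0\}$, and $Q(P,V)^2-Q(P)Q(V)$ is minus the determinant of the restriction of $Q$ to this plane in that basis. The ratio of these determinants for $Q_\pm$ and $Q_0$ is again $a_\pm^2$, and for $Q_0$ the expression is $(-x)^2-(1-x^2)(-1)=1$.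
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:compare}]
By Lemmas~\ref{lem:sandwich} and~\ref{lem:algebra}, part (a) of Lemma~\ref{lem:quadric} applies to $Q_+$ and part (b) to $Q_-$. Hence $\sigma_{Q_+}\le\sigma_K(p)\le\sigma_{Q_-}$, where
\[
\frac{\sigma_{Q_\pm}}{\sigma_0(p)}=\Big(1\pm\frac\eta2\Big)\Big(1\pm\frac{2\eta}{1+x}\Big)^{-(n+1)/2}.
\]
Since $\frac{2\eta}{1+x}\le2\eta\le\frac12$, this gives $(1+2\eta)^{-(n+1)/2}\le\sigma_K(p)/\sigma_0(p)\le(1-2\eta)^{-(n+1)/2}$. For $0\le s\le\frac12$ we have $-\ln(1-s)\le\frac s{1-s}\le2s$, so $(1-2\eta)^{-1}\le e^{4\eta}$; also $1+2\eta\le e^{4\eta}$. This proves the bounds on the density. In the radial direction,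
\[
F_K(p,q)\le F_{Q_-}(q)=\frac{1-\eta/2}{Q_-(P)}\le\frac1{(1-x^2)(1-2\eta)}\le\frac{e^{4\eta}}{1-x^2}.\qedhere
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Perturbations of the ball}\label{sec:cor}

To apply the theorem we start from a function $G$ rather than from a convex set, and we check (ii) through a H\"older bound.

\begin{lemma}\label{lem:tools}
\begin{itemize}
\item[(a)] Let $G:\mathbb{R}^n\to\mathbb{R}$ be positively $2$-homogeneous and $C^2$ off $0$, and suppose that $A_u=\frac12D^2G(u)$ satisfies \textup{(i)}. Then $K=\{G<1\}$ is a bounded open convex set containing $0$, with gauge $\sqrt G$.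
\item[(b)] If $0<\alpha\le1$ and $\|A_u-A_{u'}\|\le\frac{\alpha^2\varepsilon_n}4|u-u'|^\alpha$ for all unit vectors $u,u'$, then \textup{(ii)} holds with $\varepsilon=\varepsilon_n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The identities \eqref{eq:euler} use only homogeneity, so $\frac12|y|^2\le G(y)\le2|y|^2$. Thus $G$ is continuous at $0$, and $K$ is open, bounded and contains $0$. On a line that avoids $0$, $G$ has nonnegative second derivative, so it is convex there. A segment on a line through $0$ is a limit of segments on lines that avoid $0$, and the convexity inequality passes to the limit. So $G$ and $K$ are convex. Finally, $y\in sK$ if and only if $G(y)<s^2$.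

(b) Let $s=|u-u'|=2e^{-r}$ with $r\ge0$. The function $e^{-\alpha r}(1+r)^2$ is largest at $1+r=2/\alpha$, so
\[
\frac{s^\alpha}{\omega(s)}=2^\alpha e^{-\alpha r}(1+r)^2\le2\cdot\frac4{\alpha^2}\,e^{-2+\alpha}\le\frac2e\cdot\frac4{\alpha^2}\le\frac4{\alpha^2}.\qedhere
\]
\end{proof}

We also use that a $C^1$ map defined near $S^{n-1}$ whose derivative is bounded by $L$ on $S^{n-1}$ satisfies a Lipschitz bound with constant $\frac\pi2L$ on $S^{n-1}$, since $u$ and $u'$ are joined by a great-circle arc of length at most $\frac\pi2|u-u'|$.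

\begin{proof}[Proof of Corollary~\ref{cor:example}]
Let $H(y)=y_1^4/|y|^2$, $H(0)=0$, and $G=|y|^2+\tau H$. Both are $2$-homogeneous and smooth off $0$, and $A_u=I+\tau M_u$, where $M_u=\frac12D^2H(u)$ is bounded and Lipschitz on $S^{n-1}$. For small $\tau>0$, condition (i) holds, and (ii) holds by Lemma~\ref{lem:tools}(b) with $\alpha=1$. By Lemma~\ref{lem:tools}(a), $K_\tau=\{G<1\}$ is bounded, open and convex with gauge $\sqrt G$, and Theorem~\ref{thm:main} gives $\lambda_1(K_\tau)=\frac{(n-1)^2}4$.

Suppose that $K_\tau$ is an ellipsoid. A bounded set has at most one center of symmetry, since the composition of two point reflections with distinct centers is a nonzero translation. As $K_\tau=-K_\tau$, the center is $0$, so the squared gauge $G$ is a quadratic form. Then $B=(G-|y|^2)/\tau$ is a quadratic form with $y_1^4=(y_1^2+\dots+y_n^2)\,B(y)$ on $\mathbb{R}^n$. This identity of polynomials holds on $\mathbb{C}^n$, and at $y=(1,i,0,\dots,0)$ it reads $1=0$. So $K_\tau$ is not an ellipsoid.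
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:holder}]
Extend $\rho$ to $\mathbb{R}^n\setminus\{0\}$ by $\rho(y)=\rho(y/|y|)$. We take as $\|\rho-1\|_{C^{2,\alpha}}$ the sum of the suprema over $S^{n-1}$ of $|\rho-1|$, $|D\rho|$, $\|D^2\rho\|$ and of the $\alpha$-H\"older seminorm of $D^2\rho$ on $S^{n-1}$; an equivalent norm changes only the value of $r(n,\alpha)$. Assume $\|\rho-1\|_{C^{2,\alpha}}\le r\le\frac12$. Then $\frac12\le\rho\le\frac32$, and $K=\{G<1\}$ for $G(y)=|y|^2\rho(y)^{-2}$, $G(0)=0$. With $\phi=\rho^{-2}-1$ we have $G=|y|^2+|y|^2\phi$, so for $|u|=1$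
\[
A_u(v,v)-|v|^2=\phi(u)|v|^2+2\,(u\cdot v)\,D\phi(u)v+\tfrac12D^2\phi(u)(v,v),
\]
where $D\phi=-2\rho^{-3}D\rho$ and $D^2\phi=6\rho^{-4}D\rho\otimes D\rho-2\rho^{-3}D^2\rho$. On $S^{n-1}$, each of $\rho-1$, $D\rho$, $D^2\rho$ is bounded by $r$ and has $\alpha$-H\"older seminorm at most $\pi r$: for the first two, combine the Lipschitz bound with $|u-u'|\le2|u-u'|^\alpha$. Each term of $A_u-I$ is a product of one of $\phi$, $D\rho$, $D^2\rho$ with factors whose supremum and H\"older seminorm are bounded by absolute constants, and $\phi$ is a smooth function of $\rho\in[\frac12,\frac32]$ vanishing at $\rho=1$. By the product rule for H\"older seminorms, $\|A_u-I\|\le Cr$ and $\|A_u-A_{u'}\|\le Cr|u-u'|^\alpha$ with an absolute constant $C$. If $Cr\le\frac{\alpha^2\varepsilon_n}4$, then (i) holds, (ii) holds by Lemma~\ref{lem:tools}(b), $K$ is convex with gauge $\sqrt G$ by Lemma~\ref{lem:tools}(a), and Theorem~\ref{thm:main} applies.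
\end{proof}

\section{Semicontinuity, and domains close to a simplex}\label{sec:usc}

Bounded open convex sets are compared through the Hausdorff distance of their closures. Recall the support function $h_K(u)=\sup_{y\in K}u\cdot y$. For compact convex sets, inclusion is equivalent to the inequality of support functions, and the Hausdorff distance equals $\sup_{|u|=1}|h_K(u)-h_{K'}(u)|$. An open convex set is the interior of its closure, so inclusions of closures pass to the open sets.

\begin{proof}[Proof of Proposition~\ref{prop:usc}(a)]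
Since $\lambda_1$ is an infimum, it is enough to follow one test function. Let $\overline{K_j}\to\overline K$ with Hausdorff distances $d_j\to0$. Fix a nonzero Lipschitz $f$ with compact support $C\subset K$, let $r=\operatorname{dist}(C,\partial K)>0$, and let $s_j=d_j/r$, which is less than $1$ for large $j$. For $p\in C$ and $|u|=1$, we have $h_{K-p}(u)\ge r$ and $|h_{K_j-p}(u)-h_{K-p}(u)|\le d_j\le s_j\,h_{K-p}(u)$. Therefore
\[
(1-s_j)(K-p)\subset K_j-p\subset(1+s_j)(K-p).
\]
In particular $C\subset K_j$. The exit times $\tau_\pm$ from $p$ for $K_j$ lie between $1-s_j$ and $1+s_j$ times those for $K$, so by \eqref{eq:F} the unit balls satisfy $(1-s_j)B_p^K\subset B_p^{K_j}\subset(1+s_j)B_p^K$. Hence $\|\cdot\|^*_{K_j}\le(1+s_j)\|\cdot\|_K^*$ and $(1+s_j)^{-n}\sigma_K\le\sigma_{K_j}\le(1-s_j)^{-n}\sigma_K$ on $C$, and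
\[
\lambda_1(K_j)\le\frac{(1+s_j)^{n+2}}{(1-s_j)^n}\cdot\frac{\int_K(\|df\|_K^*)^2\,d\mu_K}{\int_Kf^2\,d\mu_K}.
\]
Letting $j\to\infty$ and then taking the infimum over $f$ gives $\limsup_j\lambda_1(K_j)\le\lambda_1(K)$. If $\lambda_1(K_j)=\frac{(n-1)^2}4$ for all $j$, then $\lambda_1(K)\ge\frac{(n-1)^2}4$, and equality holds by \eqref{eq:vernicos}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:usc}(b)]
Let $T$ be an open simplex with barycentric coordinates $x_0,\dots,x_n$. These are affine functions with $\sum_ix_i=1$ and $T=\{x_i>0\text{ for all }i\}$, and $v\mapsto(dx_0(v),\dots,dx_n(v))$ is injective with $\sum_idx_i(v)=0$.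

\emph{The simplex has $\lambda_1(T)=0$.} For $p\in T$ and $v\ne0$, put $r_i=dx_i(v)/x_i(p)$; some $r_i$ is positive and some is negative. Since $x_i(p+v/\nu)=x_i(p)(1+r_i/\nu)$, the point $p+v/\nu$ lies in $T$ if and only if $\nu>-\min_ir_i$ or $\nu<-\max_ir_i$. By \eqref{eq:IK}, $F_T(p,v)=\frac12(\max_ir_i-\min_ir_i)$. The map $\Phi=\big(\ln(x_i/x_0)\big)_{1\le i\le n}$ is a diffeomorphism from $T$ onto $\mathbb{R}^n$, with inverse $x_i=e^{\xi_i}/\sum_je^{\xi_j}$ where $\xi_0=0$, and $D\Phi_pv=(r_i-r_0)_{1\le i\le n}$. Thus $F_T(p,v)=\|D\Phi_pv\|_{\mathrm{osc}}$ for the norm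
\[
\|\xi\|_{\mathrm{osc}}=\tfrac12\Big(\max_{0\le i\le n}\xi_i-\min_{0\le i\le n}\xi_i\Big),\qquad\xi_0=0,
\]
which does not depend on the point. By the coordinate invariance recalled in Section~\ref{sec:quadrics}, the Rayleigh quotients of $T$ are those of the normed space $(\mathbb{R}^n,\|\cdot\|_{\mathrm{osc}})$ with a constant multiple of Lebesgue measure. For a fixed nonzero $f\in C_c^\infty(\mathbb{R}^n)$, the quotient of $f(\cdot/L)$ is $L^{-2}$ times that of $f$. Letting $L\to\infty$ gives $\lambda_1(T)=0$.

\emph{Smooth approximation.} Let $U=-\sum_i\ln x_i$ on $T$. In the notation above, $D^2U(p)(v,v)=\sum_ir_i^2>0$ for $v\ne0$, and $U\to+\infty$ at $\partial T$ because every term is nonnegative and one of them tends to $+\infty$. So $U$ has a single critical point, its minimum. For $c>\min U$, the set $T_c=\{U<c\}$ is bounded, open and convex, and its boundary $\{U=c\}$ is a smooth hypersurface whose second fundamental form, the restriction of $D^2U/|\nabla U|$ to the tangent space, is positive definite. Let $o$ be the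 barycenter and $s\in(0,1)$. The compact set $o+(1-s)(\overline T-o)\subset T$ lies in $T_c$ for large $c$, and every point of $\overline T$ is within $s\operatorname{diam}T$ of it. Hence $\overline{T_c}\to\overline T$ as $c\to\infty$, and part (a) gives $\limsup_{c\to\infty}\lambda_1(T_c)\le\lambda_1(T)=0$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{survey} \emph{Characterizations of Hyperbolic Geometry Among Hilbert Geometries: A Survey}, \texttt{https://nekf.pw/characterizationsofhyperbolic.pdf}
\end{thebibliography}
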